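# Real characters on canonical components of hyperbolic knots

## 1. The guess "yes", tested on two small knots

Take a hyperbolic knot $K\subset S^3$, with complement $M=S^3\setminus K$: an orientable, finite-volume, one-cusped hyperbolic 3-manifold. Its hyperbolic structure is one point on an algebraic curve of representations $\pi_1(M)\to\mathrm{PSL}(2,\mathbb C)$. Does this curve always contain infinitely many points that look real? The first guess is yes: it is a complex curve cut out by polynomials with real coefficients in the examples one computes, and such a curve usually has real arcs. Let us make the question precise and test the guess.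

**Definition (character, irreducible, real).** For $\rho:\pi_1(M)\to\mathrm{PSL}(2,\mathbb C)$ the trace of $\rho(g)$ is defined up to sign, so $g\mapsto \mathrm{tr}^2(\rho(g))$ is well defined. It is the *character* of $\rho$. The representation is *irreducible* if its image has no common fixed point on $\mathbb{CP}^1$; equivalently, a lift of the image to $\mathrm{SL}(2,\mathbb C)$ leaves no line of $\mathbb C^2$ invariant. It is *real* if $\mathrm{tr}^2(\rho(g))\in\mathbb R$ for all $g$.

Representations into $\mathrm{PSL}(2,\mathbb R)$ and into $\mathrm{PSU}(2)\cong\mathrm{SO}(3)$ are real. In a real representation $\mathrm{tr}^2$ may also be negative: the class of $\mathrm{diag}(2i,-i/2)$ has $\mathrm{tr}^2=(3i/2)^2=-9/4$, and all its powers have real $\mathrm{tr}^2$. We must not forget these.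

**Definition (character variety, canonical component).** $Y(M)$ is the complex affine algebraic set whose points are the characters of representations $\pi_1(M)\to\mathrm{PSL}(2,\mathbb C)$. It is embedded in some $\mathbb C^m$ by the functions $\mathrm{tr}^2(\rho(g))$ for finitely many suitable $g$ (suitable: all functions $\mathrm{tr}^2$ are polynomials in the chosen ones), and it is defined over $\mathbb Q$. A *canonical component* $Y_0=Y_0(S^3\setminus K)$ is an irreducible component of $Y(M)$ containing the character of a discrete faithful representation. By Thurston's work, $Y_0$ is an irreducible algebraic curve.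

A representation is real exactly when its character is a point of $Y(M)$ fixed by complex conjugation of the coordinates. The question comes from "Fields of definition of canonical curves" (http://web.math.ucsb.edu/~long/pubpdf/curves_defn_posted.pdf), as follows.

**Conjecture.** Let $K\subset S^3$ be a hyperbolic knot. Then $Y_0$ contains infinitely many characters which are the characters of irreducible real representations.

**Trace identities.** For $g,h\in\mathrm{SL}_2(\mathbb C)$, Cayley–Hamilton gives $h+h^{-1}=\mathrm{tr}(h)\,1$, hence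
$$\mathrm{tr}\,gh+\mathrm{tr}\,gh^{-1}=\mathrm{tr}\,g\,\mathrm{tr}\,h. \tag{1}$$
Squaring $\mathrm{tr}\,gh^{-1}=\mathrm{tr}\,g\,\mathrm{tr}\,h-\mathrm{tr}\,gh$ gives
$$\mathrm{tr}\,g\,\mathrm{tr}\,h\,\mathrm{tr}\,gh=\tfrac12\big(\mathrm{tr}^2g\,\mathrm{tr}^2h+\mathrm{tr}^2gh-\mathrm{tr}^2gh^{-1}\big). \tag{2}$$
By (1) twice, $\mathrm{tr}(g\cdot hg^{-1}h^{-1})=\mathrm{tr}^2g-\mathrm{tr}(gh\cdot gh^{-1})$ and $\mathrm{tr}(gh\cdot gh^{-1})=\mathrm{tr}\,gh\,\mathrm{tr}\,gh^{-1}-\mathrm{tr}(h^2)$. With $\mathrm{tr}(h^2)=\mathrm{tr}^2h-2$ this becomes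
$$\mathrm{tr}[g,h]=\mathrm{tr}^2g+\mathrm{tr}^2h+\mathrm{tr}^2gh-\mathrm{tr}\,g\,\mathrm{tr}\,h\,\mathrm{tr}\,gh-2. \tag{3}$$
So (2) and (3) are functions of the $\mathrm{PSL}_2$-character, and they are real for real representations.

**Fact E.** *$g,h\in\mathrm{SL}_2(\mathbb C)$ have a common eigenvector iff $\mathrm{tr}[g,h]=2$.* If $g=\pm1$, both statements hold. Otherwise conjugate $g$ to $\mathrm{diag}(u,u^{-1})$ with $u\ne\pm1$, or to $\pm\begin{pmatrix}1&1\\0&1\end{pmatrix}$, and write $h=\begin{pmatrix}p&q\\r&s\end{pmatrix}$. Direct multiplication gives $\mathrm{tr}[g,h]=2-qr(u-u^{-1})^2$ in the first case and $2+r^2$ in the second. So trace 2 means $qr=0$, respectively $r=0$, which is exactly the existence of a common eigenvector.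

**A normal form.** Let $a,b\in\mathrm{SL}_2(\mathbb C)$ have the same trace $x=s+s^{-1}$ and no common eigenvector. Take an eigenvector $e_1$ of $a$ for $s$ and an eigenvector $e_2$ of $b$ for $s^{-1}$. They are independent. In the basis $e_1,e_2$ the upper right entry of $a$ is nonzero (else $e_2$ would be a common eigenvector), and rescaling makes it $1$:
$$a=\begin{pmatrix}s&1\\0&s^{-1}\end{pmatrix},\qquad b=\begin{pmatrix}s&0\\-t&s^{-1}\end{pmatrix},\qquad \mathrm{tr}\,ab^{-1}=2+t. \tag{4}$$
Put $q=s^2+s^{-2}=x^2-2$. Formula (3) for $(a,b^{-1})$ gives $\mathrm{tr}[a,b^{-1}]-2=t(t+2-q)$. By Fact E, $a,b$ have a common eigenvector iff $t=0$ or $t=q-2$.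

Suppose a knot group is $\langle a,b\mid wa=bw\rangle$ and $w=(w_{ij})$, evaluated on (4), satisfies $w_{21}=-t\,w_{12}$. Comparing the four entries of $wa$ and $bw$, the relation holds iff $w_{11}=(s-s^{-1})w_{12}$.

**The figure-eight knot.** Here $w=a^{-1}bab^{-1}$. We have
$$a^{-1}b=\begin{pmatrix}1+t&-s^{-1}\\-ts&1\end{pmatrix},\qquad ab^{-1}=\begin{pmatrix}1+t&s\\ts^{-1}&1\end{pmatrix},$$
so $w_{11}=(1+t)^2-ts^{-2}$, $w_{12}=(1+t)s-s^{-1}$, $w_{21}=-t\,w_{12}$. The equation becomes
$$t^2+3t+3=(1+t)\,q. \tag{5}$$
It is linear in $q$ with coprime coefficients, so it is an irreducible curve. As a quadratic in $t$ it has discriminant $(q-3)(q+1)$. Hence every real $q\le-1$ (that is, $x^2\le1$) gives real $t$. Reducible points: $t=0$ forces $q=3$, and $t=q-2$ turns (5) into $q^2-q+1=q^2-q$, which is impossible. So all $q\le -1$ give irreducible pairs.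

**The knot $5_2$.** Here $w=aba^{-1}b^{-1}ab$. Multiplying out with $q=s^2+s^{-2}$,
$$w_{11}=(1+t+t^2-tq)(s^2-t)+ts^2-t^2-t,\qquad w_{12}=s^{-1}(1+t+t^2-tq)-s+(1+t)s^{-1},$$
and $w_{21}=-t\,w_{12}$. The equation $w_{11}=(s-s^{-1})w_{12}$ becomes
$$t^3+3t^2+4t+3-q(2t^2+3t+2)+q^2t=0. \tag{6}$$
As a quadratic in $q$ its discriminant is $(2t^2+3t+2)^2-4t(t^3+3t^2+4t+3)=t^2+4$, not a square in $\mathbb C[t]$, and its coefficients have no common factor. So (6) is irreducible. It is a cubic in $t$ with leading coefficient 1, so *every* real $q$ gives a real $t$. The lines $t=0$ and $t=q-2$ meet this irreducible cubic curve in finitely many points, so all but finitely many of these pairs are irreducible.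

**Why these curves are canonical.** A trace of a word in $a,b$ is a polynomial with integer coefficients in $x$ and $\mathrm{tr}\,ab^{-1}$. Replacing $(a,b)$ by $(-a,-b)$ changes it at most by a sign, so its square is a polynomial in $x^2$ and $t$, that is, in $q$ and $t$. Thus the curve (5) or (6) maps to $Y(M)$, nonconstantly because $\mathrm{tr}^2a=q+2$, and real points go to real characters. Finally, lift a discrete faithful representation to matrices with $\mathrm{tr}\,a=\mathrm{tr}\,b=2$. Then $waw^{-1}=\pm b$, and comparing traces the sign is $+$. So its character is the image of a point with $q=2$, and the closure of the image is an irreducible curve through it: a canonical component.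

The guess passes both tests.

## 2. What could prevent real points

Let $\overline{Y_0}$ be the complex conjugate of $Y_0$. Every real character of $Y_0$ lies in $Y_0\cap\overline{Y_0}$. If $\overline{Y_0}\ne Y_0$, this intersection of two distinct irreducible curves is finite. If $\overline{Y_0}=Y_0$, the ideal of $Y_0$ is generated by real polynomials, and *one* irreducible real character at a smooth point of $Y_0$ is enough: the real implicit function theorem gives a real arc through it. Only finitely many points of the arc are reducible, since by Lemma A below reducibility is given by equations $\mathrm{tr}[g,h]=2$, polynomial in the character by (2), (3), and these do not all hold at the discrete faithful character.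

So the sensible way to prove the conjecture would be to exhibit one such real point. It stops right there: nothing supplies a real point *on $Y_0$*. A knot may have real characters, for instance dihedral ones, but nothing says on which component they lie. Conversely, a counterexample can be sought by making $Y_0$ avoid irreducible real characters altogether. That is what we shall do; we never need to know whether $\overline{Y_0}=Y_0$. The difficulty is to control a whole curve of representations of a complicated knot group. The way around it is symmetry.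

## 3. Cyclic covers, and why the linking number must be odd

Let $L=A\cup K'$ be a link with $A$ unknotted and $\mathrm{lk}(A,K')=\pm1$. Let $K_n$ be the preimage of $K'$ in the $n$-fold cyclic cover of $S^3$ branched over $A$. Since $A$ is unknotted, the cover is $S^3$. Since $K'$ maps to a generator of $\mathbb Z/n$, $K_n$ is connected, hence a knot. (If $L$ is the Hopf link, $K_n$ is the unknot.) Put $M_n=S^3\setminus K_n$.

**Definition (the orbifold $Q_n$).** $Q_n$ has underlying space $S^3\setminus K'$ and singular locus $A$ with cone angle $2\pi/n$. If $a$ is a meridian of $A$, its orbifold group is $\Gamma=\pi_1(S^3\setminus L)/\langle\langle a^n\rangle\rangle$.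

The rotation quotient $M_n\to Q_n$ is an $n$-fold cyclic orbifold covering. If $Q_n$ is hyperbolic, the hyperbolic structure of $M_n$ is lifted from $Q_n$, so its holonomy extends to $\Gamma$. If this extension moves in a one-parameter family of representations of $\Gamma$, restriction gives a curve in $Y(M_n)$ through the discrete faithful character. As a canonical component is itself only a curve, *every* character on it then comes from $\Gamma$. But a representation of $\Gamma$ near the holonomy is a representation of $\pi_1(S^3\setminus L)$ with the fixed value $\mathrm{tr}^2\rho(a)=4\cos^2(\pi/n)$. So it is enough to find one link $L$ with no irreducible real representation for which $\mathrm{tr}^2\rho(a)$ is just below $4$. If $L$ is 2-bridge, its group has two generators and we can compute.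

**Plats.** Let $\sigma_1,\sigma_2,\sigma_3$ be the standard generators of the 4-strand braid group, strands read from top to bottom. The *plat closure* joins positions 1–2 and 3–4 by caps at the top and likewise at the bottom. At each level let $S_1,\dots,S_4$ be the Wirtinger meridians, strands oriented downward. The move $\sigma_i$ replaces $(S_i,S_{i+1})$ by $(S_iS_{i+1}S_i^{-1},S_i)$; the opposite crossing convention would replace every link by its mirror image and change nothing below. Applying the rule twice, $\sigma_i^2$ conjugates both $S_i$ and $S_{i+1}$ by $S_iS_{i+1}$. For a pure braid, strands 1, 2 form a component $A$ and strands 3, 4 a component $K'$, with meridians $a,m$. At the top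
$$(S_1,S_2,S_3,S_4)=(a,a^{-1},m,m^{-1}),$$
and the bottom caps impose $S_1S_2=1$ and $S_3S_4=1$. The moves preserve the product $S_1S_2S_3S_4$, which is $1$ at the top. So the second bottom relation follows from the first.

**Short plats fail.** Try alternating blocks $\sigma_2^{\pm2},\sigma_1^{\pm2},\dots$ that begin and end with a $\sigma_2$-block. The crossings between $A$ and $K'$ are those of the $\sigma_2$-blocks, and $\mathrm{lk}$ is, up to sign, the sum of the signs of these blocks. One block is the Hopf link. With three blocks, $\sigma_2^2\sigma_1^{2k}\sigma_2^{-2}$ has $\mathrm{lk}=0$, so the preimage of $K'$ has $n$ components. What about $\sigma_2^2\sigma_1^{2k}\sigma_2^{2}$, with $\mathrm{lk}=\pm2$? Put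
$$a=\mathrm{diag}(e^{i\theta},e^{-i\theta}),\qquad m=\begin{pmatrix}0&1\\-1&0\end{pmatrix},\qquad mam^{-1}=a^{-1}.$$
After $\sigma_2^2$ (conjugation by $a^{-1}m$) the meridians are $(a,\,a,\,a^{-2}m,\,m^{-1})$. The block $\sigma_1^{2k}$ changes nothing, since $S_1,S_2$ commute. The last $\sigma_2^2$ conjugates $S_2=a$ by $S_2S_3=a^{-1}m$, giving $a^{-1}$; so $S_1S_2=1$. This is a representation into $\mathrm{SU}(2)$, irreducible for $0<\theta<\pi$ (the matrix $m$ swaps the two fixed points of $a$), real, and $\mathrm{tr}^2a=4\cos^2\theta$ takes every value in $[0,4)$. So these links have exactly the representations we want to exclude.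

With odd linking number this cannot occur. If $\rho(m)$ conjugates $\rho(a)$ to its inverse by swapping its two fixed points, then the longitude of $A$ is a product of conjugates of $a^{\pm1},m^{\pm1}$ with exponent sum $\mathrm{lk}$ in $m$; for $\mathrm{lk}$ odd it swaps the two points, hence inverts $\rho(a)$. But it commutes with $\rho(a)$, so $\rho(a)^2=1$. To have odd linking number and more than the Hopf link we need three $\sigma_2$-blocks, so five blocks in all.

**The link.** From now on $L=A\cup K'$ is the plat closure of the pure braid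
$$\beta=\sigma_2^{2}\,\sigma_1^{2}\,\sigma_2^{-2}\,\sigma_1^{-2}\,\sigma_2^{2}.$$
Deleting strands 3, 4 leaves $\sigma_1^2\sigma_1^{-2}=1$, so $A$ is an unknot; and $\mathrm{lk}(A,K')=\pm(1-1+1)=\pm1$. Let $K_n,M_n,Q_n$ be as above.

**Theorem 1.** $Q_n$, hence $M_n$, is hyperbolic for all sufficiently large $n$. For every $n\ge6$ for which $Q_n$ is hyperbolic, $Y(M_n)$ has a canonical component that contains **no** character of an irreducible real representation; in fact this holds for every canonical component of $Y(M_n)$. Infinitely many distinct knots occur among the $K_n$. Hence the conjecture is false.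

**Theorem 2.** There is no irreducible real representation $\rho:\pi_1(S^3\setminus L)\to\mathrm{PSL}(2,\mathbb C)$ with $3\le\mathrm{tr}^2\rho(a)<4$.

## 4. Hyperbolicity of $L$, $Q_n$ and $M_n$

**Purpose.** To show that $L$ is hyperbolic, and to deduce the first and the third assertion of Theorem 1.

$L$ has a 2-bridge presentation and $\mathrm{lk}\neq0$, so it is a non-split two-component 2-bridge link. Such links are prime (Schubert) and alternating. By Menasco (*Topology* 1984), $L$ is hyperbolic unless it is a torus link $T(2,2k)$. In that case $|k|=|\mathrm{lk}|=1$, and $L$ is the Hopf link, whose group is abelian. So it suffices to find a nonabelian quotient of $\pi_1(S^3\setminus L)$.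

Map meridians to reflections $r_j$, $j\in\mathbb Z/17$, of the dihedral group of order 34, where $r_ir_jr_i=r_{2i-j}$. The move $\sigma_i$ sends the labels $(p,q)$ in positions $i,i+1$ to $(2p-q,p)$, so $\sigma_i^2$ sends them to $(3p-2q,2p-q)$: it adds $2(p-q)$ to both. This preserves $p-q$, so $\sigma_i^{-2}$ adds $-2(p-q)$ to both. From $(0,0,1,1)$ the five blocks give
$$(0,-2,-1,1),\ (4,2,-1,1),\ (4,-4,-7,1),\ (-12,-20,-7,1),\ (-12,-46,-33,1).$$
Since $-12\equiv-46$ and $-33\equiv1\pmod{17}$, the bottom caps are respected, and $r_0,r_1$ generate. So $L$ is hyperbolic.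

By Thurston's hyperbolic Dehn surgery theorem (coefficient $(n,0)$ on $A$), for all large $n$ the orbifold $Q_n$ is complete hyperbolic of finite volume, and $a$ acts as a rotation through $2\pi/n$. Its manifold cover $M_n$ is then hyperbolic. Moreover $\mathrm{vol}(Q_n)\to\mathrm{vol}(S^3\setminus L)>0$, so $\mathrm{vol}(M_n)=n\,\mathrm{vol}(Q_n)\to\infty$ and infinitely many distinct knots occur.

Note that the dihedral quotient, realized by half-turns in $\mathrm{PSU}(2)$, is an irreducible real representation with $\mathrm{tr}^2\rho(a)=0$. So some hypothesis on $\mathrm{tr}^2\rho(a)$ in Theorem 2 is needed.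

## 5. Following three traces down the plat

**Step 1: lifting to matrices.** The purpose is to replace sign-ambiguous traces by honest ones. Let $S_i^{(j)}$ be the word in position $i$ after $j$ blocks, so $\pi_1(S^3\setminus L)=\langle a,m\mid S_1^{(5)}S_2^{(5)}=1\rangle$. Let $\rho:\pi_1(S^3\setminus L)\to\mathrm{PSL}(2,\mathbb C)$ be irreducible with $\mathrm{tr}^2\rho(a)\neq0$. Choose matrices in $\mathrm{SL}_2(\mathbb C)$ lifting $\rho(a),\rho(m)$, again called $a,m$, and define all $S_i^{(j)}$ as words in them. Then $S_1S_2S_3S_4=1$ exactly at each level, and $S_1^{(5)}=\pm(S_2^{(5)})^{-1}$. Each block only conjugates entries, so $S_1^{(5)}$ is conjugate to $a$ and $S_2^{(5)}$ to $a^{-1}$. Thus $S_1^{(5)}$ and $(S_2^{(5)})^{-1}$ both have trace $\mathrm{tr}\,a\ne0$, and the sign is $+$. Hence $S_1^{(5)}S_2^{(5)}=1=S_3^{(5)}S_4^{(5)}$ exactly, and $\rho$ lifts to $\mathrm{SL}(2,\mathbb C)$. Put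
$$x=\mathrm{tr}\,a,\quad y=\mathrm{tr}\,m,\quad X=xy,\quad \zeta=\mathrm{tr}(a^{-1}m),$$
and at each level
$$\lambda=\mathrm{tr}\,S_1S_2,\qquad \varepsilon=\mathrm{tr}\,S_2S_3,\qquad \nu=\mathrm{tr}\,S_1S_3 .$$

**Step 2: two identities.** They tell us how one crossing changes $(\lambda,\varepsilon,\nu)$. Let $ABCD=1$ in $\mathrm{SL}_2(\mathbb C)$ with traces $\alpha,\beta,\gamma,\delta$. Then
$$\mathrm{tr}(A\,BCB^{-1})=\alpha\gamma+\beta\delta-\mathrm{tr}(AB)\,\mathrm{tr}(BC)-\mathrm{tr}(AC), \tag{7}$$
$$\mathrm{tr}(ABA^{-1}C)=\alpha\delta+\beta\gamma-\mathrm{tr}(AB)\,\mathrm{tr}(AC)-\mathrm{tr}(BC). \tag{8}$$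
Both use (1), the formula $B^2=\beta B-1$ (and likewise for $A$), and $\mathrm{tr}(ABC)=\mathrm{tr}(D^{-1})=\delta$, which gives $\mathrm{tr}(ABC^{-1})=\gamma\,\mathrm{tr}(AB)-\delta$.

For (7): $\mathrm{tr}(AB\cdot CB^{-1})=\mathrm{tr}(AB)\,\mathrm{tr}(CB^{-1})-\mathrm{tr}(AB^2C^{-1})$. Here $\mathrm{tr}(CB^{-1})=\beta\gamma-\mathrm{tr}(BC)$, and
$$\mathrm{tr}(AB^2C^{-1})=\beta\,\mathrm{tr}(ABC^{-1})-\mathrm{tr}(AC^{-1})=\beta\gamma\,\mathrm{tr}(AB)-\beta\delta-\alpha\gamma+\mathrm{tr}(AC).$$
Subtracting, the two terms $\beta\gamma\,\mathrm{tr}(AB)$ cancel and (7) remains.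

For (8): $\mathrm{tr}(AB\cdot A^{-1}C)=\mathrm{tr}(AB)\big(\alpha\gamma-\mathrm{tr}(AC)\big)-\mathrm{tr}(A^2BC^{-1})$, and
$$\mathrm{tr}(A^2BC^{-1})=\alpha\,\mathrm{tr}(ABC^{-1})-\mathrm{tr}(BC^{-1})=\alpha\big(\gamma\,\mathrm{tr}(AB)-\delta\big)-\beta\gamma+\mathrm{tr}(BC).$$
The terms $\alpha\gamma\,\mathrm{tr}(AB)$ cancel.

**Step 3: the effect of the blocks.** At the beginning of every block, $S_1,\dots,S_4$ have traces $(x,x,y,y)$.

The move $\sigma_1$ sends $(S_1,S_2)$ to $(S_1S_2S_1^{-1},S_1)$. It fixes $\lambda$, the new $\varepsilon$ is $\mathrm{tr}\,S_1S_3=\nu$, and by (8) the new $\nu$ is $2X-\lambda\nu-\varepsilon$. The trace pattern stays $(x,x,y,y)$. So define $\eta_0=\varepsilon$, $\eta_1=\nu$ and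
$$\eta_{k+1}+\lambda\eta_k+\eta_{k-1}=2X\quad(k\in\mathbb Z). \tag{9}$$
Then $\sigma_1^{\pm2}$ sends $(\varepsilon,\nu)$ to $(\eta_{\pm2},\eta_{\pm2+1})$ and fixes $\lambda$.

The move $\sigma_2$ fixes $\varepsilon$, the new $\nu$ is $\mathrm{tr}\,S_1S_2=\lambda$, and by (7) the new $\lambda$ is $\kappa-\lambda\varepsilon-\nu$ with $\kappa=\mathrm{tr}S_1\mathrm{tr}S_3+\mathrm{tr}S_2\mathrm{tr}S_4$. This $\kappa$ is $2X$ for the pattern $(x,x,y,y)$, and $x^2+y^2$ for the pattern $(x,y,x,y)$ that occurs after one $\sigma_2$. So $\sigma_2^2$ sends $(\lambda,\nu)$ to $(\lambda',\nu')$ with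
$$\nu'=2X-\lambda\varepsilon-\nu,\qquad \lambda'=x^2+y^2-\varepsilon\nu'-\lambda, \tag{10}$$
and solving for the old values, $\sigma_2^{-2}$ sends $(\lambda,\nu)$ to
$$\lambda'=x^2+y^2-\varepsilon\nu-\lambda,\qquad \nu'=2X-\lambda'\varepsilon-\nu. \tag{11}$$

**Step 4: the six levels.** We now run the braid; states are $(\lambda,\varepsilon,\nu)$.

*Level 0.* $(2,\zeta,X-\zeta)$, because $\mathrm{tr}(am)=xy-\mathrm{tr}(a^{-1}m)$.

*Level 1* ($\sigma_2^2$). By (10), $\nu'=2X-2\zeta-(X-\zeta)=X-\zeta$ and $\lambda'=x^2+y^2-\zeta(X-\zeta)-2$. So the state is $(2+S,\zeta,X-\zeta)$ with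
$$S=x^2+y^2+\zeta^2-X\zeta-4=\mathrm{tr}[a,m]-2. \tag{12}$$
The last equality is (3): with $z=\mathrm{tr}(am)=X-\zeta$ one has $z^2-Xz=\zeta^2-X\zeta$.

*Level 2* ($\sigma_1^2$). By (9) with $\lambda=2+S$, $\eta_2=2X-(2+S)(X-\zeta)-\zeta$ and $\eta_3=2X-(2+S)\eta_2-(X-\zeta)$. So the state is $(2+S,\varepsilon_1,\nu_1)$ with
$$\varepsilon_1=(1+S)\zeta-SX,\qquad \nu_1=(1+S)^2X-(1+3S+S^2)\zeta. \tag{13}$$

*Level 3* ($\sigma_2^{-2}$). By (11) the state is $(2+T,\varepsilon_1,\nu_3)$, where $T$ is defined by
$$S+T+4=x^2+y^2-\varepsilon_1\nu_1 \tag{14}$$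
and $\nu_3=2X-(2+T)\varepsilon_1-\nu_1$.

*Level 4* ($\sigma_1^{-2}$). By (9) with $\lambda=2+T$, $\eta_{-1}=2X-(2+T)\varepsilon_1-\nu_3=\nu_1$, and $\eta_{-2}=2X-(2+T)\nu_1-\varepsilon_1=:\zeta_2$. The state is $(2+T,\zeta_2,\nu_1)$.

*Level 5* ($\sigma_2^2$). By (10), $\nu_5=2X-(2+T)\zeta_2-\nu_1$ and $\lambda_5=x^2+y^2-\zeta_2\nu_5-(2+T)$.

**Step 5: the bottom caps.** They close the system. Since $S_1S_2=1$ at level 5, $\lambda_5=2$ and $\zeta_2+\nu_5=\mathrm{tr}(S_1^{-1}S_3)+\mathrm{tr}(S_1S_3)=X$. Insert $\nu_5=X-\zeta_2$ into the formula for $\nu_5$ to get $\nu_1$; then solve $\zeta_2=2X-(2+T)\nu_1-\varepsilon_1$ for $\varepsilon_1$; then use $\lambda_5=2$: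
$$\varepsilon_1=(1+3T+T^2)\zeta_2-TX, \tag{15}$$
$$\nu_1=X-(1+T)\zeta_2, \tag{16}$$
$$T=x^2+y^2+\zeta_2^2-X\zeta_2-4=\mathrm{tr}[a',m']-2, \tag{17}$$
where $a'=S_1^{(5)}$ and $m'=S_3^{(5)}$, so that $\zeta_2=\mathrm{tr}(a'^{-1}m')$.

**Step 6: $S\neq0$ and $T\ne0$.** The pair $\{a,m\}$ generates the image, and so does $\{a',m'\}$, because the braid moves are invertible and $S_2^{(5)}=a'^{-1}$, $S_4^{(5)}=m'^{-1}$. As $\rho$ is irreducible, neither pair has a common eigenvector. By Fact E, (12) and (17), $S\ne0$ and $T\neq0$.

## 6. Eliminating down to the two commutator traces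

The quantities $S$ and $T$ are real for a real representation, whatever signs the traces have. So we try to express everything through them. Put
$$\vartheta=(2+S)\zeta-(1+S)X,\quad Q=S+T+ST,\quad \Delta=(1+3S+S^2)(1+3T+T^2)-(1+S)(1+T).$$

**Step 7: $T/S$ is a square.** This links the signs of $S$ and $T$ to $\vartheta$. By (14) and (12), $T=-\zeta^2+X\zeta-\varepsilon_1\nu_1$. Insert (13) and collect terms.

* Coefficient of $\zeta^2$: $-1+(1+S)(1+3S+S^2)=4S+4S^2+S^3=S(2+S)^2$.
* Coefficient of $X\zeta$: $1-(1+S)^3-S(1+3S+S^2)=-4S-6S^2-2S^3=-2S(1+S)(2+S)$.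
* Coefficient of $X^2$: $S(1+S)^2$.

Hence
$$T=S\vartheta^2, \tag{18}$$
and $\vartheta\ne0$ since $T\neq0$. There is a mirror formula. Put $\zeta'=X-\zeta_2$. Then (16), (15), (17) read
$$\nu_1=(1+T)\zeta'-TX,\quad \varepsilon_1=(1+T)^2X-(1+3T+T^2)\zeta',\quad T=x^2+y^2+\zeta'^2-X\zeta'-4 .$$
These are (13) and (12) with $(S,\zeta,\varepsilon_1,\nu_1)$ replaced by $(T,\zeta',\nu_1,\varepsilon_1)$, and (14) is symmetric under the exchange of $(S,\varepsilon_1)$ with $(T,\nu_1)$. The same computation therefore gives
$$S=T\,\big[(2+T)\zeta'-(1+T)X\big]^2. \tag{19}$$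

**Step 8: solving for $\zeta$.** By (15) and (16), both sides of
$$(1+T)(\varepsilon_1+TX)=(1+3T+T^2)(X-\nu_1)$$
equal $(1+T)(1+3T+T^2)\zeta_2$. Insert (13) and collect $\zeta$:
$$\Delta\,\zeta=X\big[(1+3T+T^2)(2S+S^2)-(1+T)(S-T)\big]. \tag{20}$$
Doubling and subtracting $X\Delta$,
$$\Delta(2\zeta-X)=XN,\qquad N=(1+3T+T^2)(S^2+S-1)+(1+T)(1-S+2T). \tag{21}$$
The first product in $N$ is $S^2+S-1+3S^2T+3ST-3T+S^2T^2+ST^2-T^2$ and the second is $1-S+3T-ST+2T^2$. Their sum is $S^2+T^2+2ST+3S^2T+ST^2+S^2T^2$. Since $Q^2=S^2+T^2+2ST+2S^2T+2ST^2+S^2T^2$,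
$$N=Q^2+ST(S-T). \tag{22}$$

**Step 9: a formula for $\Delta$.** This controls the sign of $X^2=x^2y^2$. Multiply $\vartheta$ by $\Delta$ and use (20). In $\Delta\vartheta/X$ the coefficient of $1+3T+T^2$ is $S(2+S)^2-(1+S)(1+3S+S^2)=-1$, as computed in Step 7. That of $1+T$ is $-(2+S)(S-T)+(1+S)^2=1+2T+ST$. (If $X=0$, read this as the identity $\Delta\vartheta=X\{\cdots\}$.) Hence
$$\Delta\vartheta=X\{-(1+3T+T^2)+(1+T)(1+2T+ST)\}=X(T^2+ST+ST^2)=XTQ.$$
Substitute $T=S\vartheta^2$ and cancel $\vartheta\ne0$:
$$\Delta=X\,S\,\vartheta\,Q,\qquad \Delta^2=X^2\,ST\,Q^2. \tag{23}$$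

**Step 10: the master equation.** Completing the square in (12),
$$4S=(2\zeta-X)^2-(4-x^2)(4-y^2). \tag{24}$$
Suppose $\Delta\neq0$. Then $X,Q\ne0$ by (23), and (21), (23) give $(2\zeta-X)^2=X^2N^2/\Delta^2=N^2/(STQ^2)$. So
$$(4-x^2)(4-y^2)=\frac{N^2-4S^2TQ^2}{STQ^2}.$$
By (22), $N^2-4S^2TQ^2=Q^4-2Q^2ST(S+T)+S^2T^2(S-T)^2$, because $2ST(S-T)-4S^2T=-2ST(S+T)$. Also $Q^2=(S+T)^2+2ST(S+T)+S^2T^2$. Dividing, the terms $\pm2(S+T)$ cancel:
$$(4-x^2)(4-y^2)=\frac{(S+T)^2}{ST}+ST+\frac{ST(S-T)^2}{Q^2}. \tag{25}$$
Every term on the right has the sign of $ST$ or vanishes, and by (23) so does $y^2$. This is what makes Theorem 2 provable.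

## 7. Proof of Theorem 2: signs against sizes

Suppose $\rho$ is irreducible and real with $3\le x^2<4$. Then $x$ is real, and $x^2,y^2,\zeta^2,\zeta_2^2$ are real. By (3), $S,T$ are real; by (2) with $g=a^{-1}$, $h=m$, so is $X\zeta=xy\zeta$. By Step 6, $S,T\ne0$.

**Case 1: $\Delta\neq0$.** Here (25) decides. By (23), $y^2=\Delta^2/(x^2\,ST\,Q^2)$ is nonzero with the sign of $ST$. If $ST>0$, then $(S+T)^2\ge4ST$, so the right side of (25) is at least $4+ST>4$. But $y^2>0$ and $0<4-x^2\le1$, so the left side is at most $\max\{0,4(4-x^2)\}\le4$: a contradiction. If $ST<0$, every term on the right is $\le0$ and the middle one is negative, so the right side is negative; but $y^2<0$ makes the left side positive: a contradiction.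

**Case 2: $\Delta=0$ and $X\ne0$.** Now everything is forced. By (23), $Q=0$. By (21), $N=0$, so (22) gives $ST(S-T)=0$, hence $S=T$. Then $Q=2S+S^2=0$ gives $S=T=-2$. So $\vartheta=X$, and by (18) $X^2=T/S=1$: thus $X=\pm1$ and $y^2=1/x^2$. As $X\zeta$ is real, $\zeta$ is real. But (24) gives
$$(2\zeta-X)^2=-8+(4-x^2)(4-x^{-2})=9-4x^2-4x^{-2}\le-3-4x^{-2}<0,$$
a contradiction.

**Case 3: $X=0$.** Now $y=0$, and $\Delta=0$ by (23). Put $\delta=4-x^2\in(0,1]$. With $\zeta'=-\zeta_2$, equations (12), (17), (18), (19) read
$$S=\zeta^2-\delta,\quad T=\zeta_2^2-\delta,\quad T=S(2+S)^2\zeta^2,\quad S=T(2+T)^2\zeta_2^2,$$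
and $\zeta,\zeta_2,2+S,2+T$ are all nonzero.

*Signs.* If $\zeta^2<0$, then $S<0$, so $T=S(2+S)^2\zeta^2>0$, so $\zeta_2^2=T+\delta>0$, so $S=T(2+T)^2\zeta_2^2>0$: a contradiction. Hence $\zeta^2>0$, so $S$ and $T$ have the same sign, and then $\zeta_2^2>0$. If both were positive,
$$\Delta=2S+2T+S^2+T^2+8ST+3S^2T+3ST^2+S^2T^2>0,$$
a contradiction. So $S,T\in(-\delta,0)\subset(-1,0)$.

*Sizes.* Put $u=1+S$, $v=1+T$, both in $(0,1)$. Then $0<\zeta^2=S+\delta\le u$ and $0<\zeta_2^2\le v$. Multiplying the two product relations and cancelling $ST$,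
$$1=(2+S)^2\zeta^2\,(2+T)^2\zeta_2^2\le H(u)H(v),\qquad H(u)=u(1+u)^2. \tag{26}$$
Since $1+3S+S^2=u^2+u-1$, the equation $\Delta=0$ reads $(u^2+u-1)(v^2+v-1)=uv$, i.e.
$$G(u)G(v)=1,\qquad G(u)=\frac{1-u-u^2}{u}=\frac1u-1-u. \tag{27}$$
On $(0,1)$ the function $G$ decreases to $G(1)=-1$, so $G>-1$ there, and $G(u),G(v)$ cannot both be negative. So both are positive, and $u,v<\frac{\sqrt5-1}2$.

*Claim.* $H(u)^2G(u)=(1+u)^4\,u(1-u-u^2)<1$ on $(0,\frac{\sqrt5-1}2)$. The function $u-u^2-u^3$ has derivative $(1-3u)(1+u)$, so its maximum is $5/27$ at $u=1/3$, and it decreases afterwards. For $u\le\frac12$ the product is at most $(1.5)^4\cdot\frac5{27}<0.94$. For $u\ge\frac12$ we have $(1+u)^4<\big(\tfrac{1+\sqrt5}2\big)^4<6.86$ and $u-u^2-u^3\le\frac18$, so the product is less than $0.86$.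

By (27), $H(u)^2H(v)^2=[H(u)^2G(u)]\,[H(v)^2G(v)]<1$, which contradicts (26). This proves Theorem 2. $\blacksquare$

The bound $x^2\ge3$ was used in all three cases: for "left side at most 4", for $9-4x^2\le-3$, and for $\delta\le1$.

## 8. Two lemmas on $\mathrm{PSL}(2,\mathbb C)$-representations

To pass between $\Pi=\pi_1(M_n)$ and $\Gamma$ we need to know what a character determines.

**Lemma A.** A subgroup $G\subset\mathrm{PSL}(2,\mathbb C)$ has no common fixed point on $\mathbb{CP}^1$ iff $\mathrm{tr}[g,h]\ne2$ for some $g,h\in G$. Consequently, irreducibility depends only on the character.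

*Proof.* (The trace of a commutator does not depend on the lifts.) If there is a common fixed point, all commutators have trace 2 by Fact E. Conversely, suppose all commutators have trace 2, so that any two elements of $G$ have a common fixed point, and suppose $G$ has no global fixed point. Then $G$ contains no parabolic, since its unique fixed point would be fixed by all of $G$. So every nontrivial element has exactly two fixed points. Take $A\in G$ nontrivial, with fixed points $p,q$. Some $B\in G$ does not fix $p$; sharing a fixed point with $A$, it fixes $q$ and some $r\ne p,q$. Some $C\in G$ does not fix $q$; sharing a fixed point with $A$ and with $B$, it fixes exactly $p$ and $r$. Now $AB$ and $C$ share a fixed point, so $AB$ fixes $p$ or $r$. But $ABp=p$ gives $Bp=A^{-1}p=p$, and $ABr=r$ gives $Ar=r$; both are false. The last sentence follows because by (2) and (3) the traces of commutators are functions of the character. $\square$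

**Lemma B.** Irreducible representations $\rho_1,\rho_2:\Pi\to\mathrm{PSL}(2,\mathbb C)$ with equal characters are conjugate.

*Proof.* The idea is to make the representations linear. The adjoint action gives $\mathrm{PSL}(2,\mathbb C)\cong\mathrm{SO}(3,\mathbb C)$ for the Killing form on $\mathfrak{sl}_2$, and $\mathrm{tr}\,\mathrm{Ad}(g)=\mathrm{tr}^2g-1$. Isotropic lines of $\mathfrak{sl}_2$ are the lines of nilpotent matrices, and sending such a line to its kernel identifies them equivariantly with the points of $\mathbb{CP}^1$. So $\mathrm{Ad}\rho_i$ has no invariant isotropic line. The orthogonal of an invariant plane is an invariant line. So every invariant line or plane is nondegenerate, and its orthogonal is an invariant complement. Hence $\mathrm{Ad}\rho_1$ and $\mathrm{Ad}\rho_2$ are semisimple. They have equal traces, so they are isomorphic: in coordinates in which the form is standard, $\mathrm{Ad}\rho_2=F\,\mathrm{Ad}\rho_1F^{-1}$ for some $F\in\mathrm{GL}_3(\mathbb C)$.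

We now make $F$ orthogonal. Put $B=F^{\mathsf T}F$, symmetric and invertible. For $A=\mathrm{Ad}\rho_1(g)$, orthogonality of $FAF^{-1}$ says $A^{\mathsf T}BA=B$, and since $A^{\mathsf T}=A^{-1}$ this is $BA=AB$. Let $R$ be a polynomial in $B$ with $R^2=B$: near each eigenvalue of $B$ truncate a power series of a branch of the square root, and combine by the Chinese remainder theorem. Then $R$ is symmetric and commutes with $\mathrm{Ad}\rho_1$. Put $O=FR^{-1}$. We get $O^{\mathsf T}O=R^{-1}BR^{-1}=1$, and $O$ still conjugates $\mathrm{Ad}\rho_1$ to $\mathrm{Ad}\rho_2$. Replacing $O$ by $-O$ if necessary, $O\in\mathrm{SO}(3,\mathbb C)$, which is the image of $\mathrm{PSL}(2,\mathbb C)$. $\square$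

## 9. A canonical component made of characters of $\Gamma$

Let $n\ge6$ with $Q_n$ hyperbolic. Then $\Pi=\pi_1(M_n)\lhd\Gamma$ with $\Gamma/\Pi\cong\mathbb Z/n$. Let $\rho_n:\Gamma\to\mathrm{PSL}(2,\mathbb C)$ be the holonomy; then $\mathrm{tr}^2\rho_n(a)=4\cos^2(\pi/n)\in[3,4)$. Let $\chi_0$ be the character of the discrete faithful representation $\rho_n|_\Pi$.

**Step 11: a deformation with $\mathrm{tr}(a)$ fixed.** We want a curve of representations of $\Gamma$ through $\rho_n$. By Step 1, $\rho_n$, viewed on $\pi_1(S^3\setminus L)$, lifts to an irreducible $\tilde\rho:\pi_1(S^3\setminus L)\to\mathrm{SL}(2,\mathbb C)$. Neither peripheral torus group is sent into $\{\pm1\}$: $\rho_n(a)$ has order $n$, and $\rho_n(m)$ is parabolic, because $m$ lifts to a meridian of $K_n$ (it has linking number $0$ with $A$). The exterior of $L$ has two torus boundary components and Euler characteristic $0$. Let $R_0$ be an irreducible component of the $\mathrm{SL}_2(\mathbb C)$-representation variety of $\pi_1(S^3\setminus L)$ containing $\tilde\rho$. By Culler–Shalen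 (*Ann. of Math.* 117 (1983), Prop. 3.2.1), its (closed, irreducible) image $X_0$ in the character variety has dimension $\ge2$. By Krull's theorem there is an irreducible component $Z\ni\chi_{\tilde\rho}$ of $X_0\cap\{\mathrm{tr}(a)=\mathrm{tr}\,\tilde\rho(a)\}$ of dimension $\ge1$.

For $\chi_\tau\in Z$, $\tau(a)$ has trace $\pm2\cos(\pi/n)\neq\pm2$. So it is diagonalizable with eigenvalues $\pm e^{\pm i\pi/n}$ (one common sign in front), $\tau(a)^n=\pm1$, and $\tau$ induces $\rho_\tau:\Gamma\to\mathrm{PSL}(2,\mathbb C)$.

**Step 12: restriction to $\Pi$ is finite.** This guarantees that the restricted family is closed and still positive-dimensional. Consider the morphism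
$$r:Z\to Y(M_n),\qquad \chi_\tau\mapsto\text{character of }\rho_\tau|_\Pi,$$
well defined because $\mathrm{tr}^2\rho_\tau$ is the square of the character of $\tau$. The ring $\mathbb C[Z]$ is generated by the functions $\chi_\tau\mapsto\mathrm{tr}\,\tau(g)$. Let $p_n$ be the polynomial with $p_n(s+s^{-1})=s^n+s^{-n}$; it is monic of degree $n$, and $\mathrm{tr}\,\tau(g^n)=p_n(\mathrm{tr}\,\tau(g))$. Since $\Gamma/\Pi$ has order $n$, the image of $g^n$ lies in $\Pi$. So $t=\mathrm{tr}\,\tau(g)$ is a root of the monic polynomial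
$$p_n(t)^2-\mathrm{tr}^2\tau(g^n),$$
whose constant term involves only $\mathrm{tr}^2$ of an element of $\Pi$, a regular function on $Y(M_n)$. Hence $\mathbb C[Z]$ is integral over the functions pulled back from $Y(M_n)$, and $r$ is finite. So $r(Z)$ is closed, irreducible, of dimension $\ge1$, and contains $\chi_0=r(\chi_{\tilde\rho})$.

**Step 13: $r(Z)$ is a canonical component.** Let $Y_0$ be an irreducible component of $Y(M_n)$ containing $r(Z)$. It contains $\chi_0$, so it is a canonical component, hence an irreducible curve. A closed irreducible subset of dimension $\ge1$ in an irreducible curve is the whole curve: $Y_0=r(Z)$.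

## 10. Reality passes from $\Pi$ to $\Gamma$

Theorem 2 speaks about representations that are real on all of $\pi_1(S^3\setminus L)$, while a real character on $Y_0$ is real only on $\Pi$. This section bridges the gap.

**Step 14: comparing $\rho$ with its conjugate.** Suppose $\chi\in Y_0=r(Z)$ is the character of an irreducible real representation. Then $\chi$ is also the character of $\rho|_\Pi$ with $\rho=\rho_\tau$, $\chi_\tau\in Z$. By Lemma A, $\rho|_\Pi$ is irreducible, hence so is $\rho$. We claim that $\rho$ is real.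

The complex conjugate $\bar\rho|_\Pi$ is irreducible with character $\bar\chi=\chi$. By Lemma B, $\bar\rho|_\Pi=g\,\rho|_\Pi\,g^{-1}$ for some $g\in\mathrm{PSL}(2,\mathbb C)$. Let $q\in\Gamma$ and $\pi\in\Pi$; then $q\pi q^{-1}\in\Pi$. Conjugation by $\bar\rho(q)$ takes $\bar\rho(\pi)$ to $\bar\rho(q\pi q^{-1})$. Conjugation by $g\rho(q)g^{-1}$ takes $\bar\rho(\pi)=g\rho(\pi)g^{-1}$ to $g\rho(q\pi q^{-1})g^{-1}=\bar\rho(q\pi q^{-1})$ as well. So $\bar\rho(q)$ and $g\rho(q)g^{-1}$ differ by an element of the centralizer of $\bar\rho(\Pi)$.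

**Step 15: trivial centralizer.** If the centralizer of $\rho(\Pi)$ is trivial, so is that of $\bar\rho(\Pi)$. Then $\bar\rho=g\rho g^{-1}$ on all of $\Gamma$, the functions $\mathrm{tr}^2\rho$ and $\mathrm{tr}^2\bar\rho$ agree, and $\rho$ is real.

**Step 16: nontrivial centralizer.** Here we show that $\rho(\Gamma)$ is finite. Let $c\ne1$ centralize $\rho(\Pi)$. Its fixed point set on $\mathbb{CP}^1$ is $\rho(\Pi)$-invariant. By irreducibility it consists of two points, neither fixed by $\rho(\Pi)$. Let $\mathbb T\cong\mathbb C^*$ be the torus fixing both points. Then $\rho(\Pi)$ lies in the normalizer $N(\mathbb T)$ and not in $\mathbb T$. All elements of $N(\mathbb T)\setminus\mathbb T$ swap the two points, like $z\mapsto k/z$; they are involutions and act on $\mathbb T$ by inversion.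

Since $H_1(M_n)=\mathbb Z$, the map $\Pi\to N(\mathbb T)/\mathbb T=\mathbb Z/2$ is the unique nontrivial one. Let $\Pi_2$ be its kernel, the group of the double cyclic cover of $M_n$. A meridian $\mu$ of $K_n$ generates $H_1(M_n)$, so $\rho(\mu)\in N(\mathbb T)\setminus\mathbb T$ and $\rho(\mu^2)=1$. Hence $\rho|_{\Pi_2}$ factors through the fundamental group of the double branched cover of $K_n$, and the abelian group $\rho(\Pi_2)\subset\mathbb T$ is a quotient of its $H_1$, a finite group of odd order. A finite subgroup of $\mathbb T$ is cyclic. So $D=\rho(\Pi)$ is dihedral of order $2k$ with $k$ odd, and $k\ge3$ because a group of order 2 has a fixed point on $\mathbb{CP}^1$.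

An element centralizing $D$ commutes with a generator of the cyclic subgroup of order $k\ge3$, so it preserves the fixed pair of that generator, i.e. it lies in $N(\mathbb T)$. It lies in $\mathbb T$, since elements of $N(\mathbb T)\setminus\mathbb T$ invert the generator, which is not its own inverse. Call it $t$. Commuting with an involution in $D\setminus\mathbb T$, it satisfies $t=t^{-1}$. So the centralizer $C(D)$ has order at most 2. The quotient $N(D)/C(D)$ of the normalizer embeds in the finite group $\mathrm{Aut}(D)$, so $N(D)$ is finite. As $\Pi\lhd\Gamma$, $\rho(\Gamma)\subset N(D)$ is finite, hence conjugate into $\mathrm{PSU}(2)$, and $\rho$ is real. This proves the claim.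

**Step 17: the contradiction.** Viewed on $\pi_1(S^3\setminus L)$, $\rho$ is irreducible and real with $\mathrm{tr}^2\rho(a)=4\cos^2(\pi/n)\in[3,4)$. This contradicts Theorem 2. Hence the canonical component $Y_0=r(Z)$ contains no character of an irreducible real representation. Together with Section 4, which supplies infinitely many such knots, the conjecture is false.

## 11. Every canonical component of $Y(M_n)$

**Step 18.** The disproof is complete; this step gives the statement about *every* canonical component in Theorem 1. For a one-cusped hyperbolic manifold, $\chi_0$ is a smooth point of $Y(M_n)$ lying on a unique irreducible component (Thurston; Kapovich, *Hyperbolic Manifolds and Discrete Groups*; Porti, *Mem. Amer. Math. Soc.* 612). So $r(Z)$ is the only canonical component through $\chi_0$. By Mostow–Prasad rigidity the only other discrete faithful character is $\overline{\chi_0}$. Since $Y(M_n)$ is defined over $\mathbb Q$, a component through $\overline{\chi_0}$ is the complex conjugate of one through $\chi_0$, hence equals $\overline{r(Z)}$.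 A point fixed by conjugation lies in $\overline{r(Z)}$ iff it lies in $r(Z)$. So $\overline{r(Z)}$ contains no irreducible real character either, and Theorem 1 is proved. $\blacksquare$
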